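\title{Attractive 1-generic degrees in the density metric}

\begin{abstract}
The upper density of the symmetric difference is a pseudometric on sets of natural numbers, and it induces a Hausdorff distance $H$ between Turing degrees. A degree $\mathbf a$ is attractive if $H(\mathbf a,\mathbf b)=\frac12$ for almost every degree $\mathbf b$, and dispersive otherwise. We show that not every 1-generic degree is dispersive: for every $Z\ge_T 0''$ there is a 1-generic set $A$ of attractive degree with $A'\equiv_T Z$. This set computes a function that, for almost every $B$, dominates all $B$-computable functions. Conversely, if $A$ is 1-generic and not high, then $H(\mathbf a,\mathbf b)=1$ for almost every $\mathbf b$. Hence the jumps of the attractive 1-generic degrees are exactly the degrees above $\mathbf 0''$.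
\end{abstract}

\section{The density metric and the question}\label{sec:intro}

We identify sets of natural numbers with points of Cantor space $2^\omega$. For $A,B\subseteq\mathbb N$ let $A\bigtriangleup B=\{n:A(n)\ne B(n)\}$ and
\[
\delta(A,B)=\limsup_{n\to\infty}\frac{|(A\bigtriangleup B)\cap[0,n)|}{n}.
\]
If $B$ is used as a description of $A$, then $\delta(A,B)\in[0,1]$ is the upper asymptotic frequency of its errors. Since $A\bigtriangleup C\subseteq(A\bigtriangleup B)\cup(B\bigtriangleup C)$, the function $\delta$ is a pseudometric. Let $\mathcal S$ be the quotient of $2^\omega$ by the relation $\delta(A,B)=0$, called \emph{coarse equivalence}, and write $[A]$ for the class of $A$; then $(\mathcal S,\delta)$ is a metric space. For $\mathcal A,\mathcal B\subseteq\mathcal S$ put $\delta([A],\mathcal B)=\inf\{\delta(A,B):[B]\in\mathcal B\}$, and define the Hausdorff distance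
\[
H(\mathcal A,\mathcal B)=\max\Big(\sup_{[A]\in\mathcal A}\delta([A],\mathcal B),\ \sup_{[B]\in\mathcal B}\delta([B],\mathcal A)\Big).
\]
A Turing degree $\mathbf a$ is identified with the subset $\{[A]:A\in\mathbf a\}$ of $\mathcal S$, so that $H(\mathbf a,\mathbf b)$ is defined for Turing degrees. Throughout, $\mathbf a$ and $\mathbf b$ denote the degrees of the sets $A$ and $B$. The first lemma says what this subset of $\mathcal S$ is.

\begin{lemma}\label{lem:coding}
If $C\le_T A$, there is a set $\hat C\equiv_T A$ with $\delta(C,\hat C)=0$. Hence $\{[C]:C\in\mathbf a\}=\{[C]:C\le_T A\}$.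
\end{lemma}

\begin{proof}
Put $\hat C(2^i)=A(i)$, and $\hat C(x)=C(x)$ when $x$ is not a power of $2$. Then $\hat C\equiv_T A$, and $C\bigtriangleup\hat C$ consists of powers of $2$, of which at most $1+\log_2 n$ lie below $n$.
\end{proof}

So $H(\mathbf a,\mathbf b)$ measures how well the $A$-computable sets and the $B$-computable sets describe one another. We ask for its value when $B$ is chosen at random. Let $\mu$ be Lebesgue measure on $2^\omega$, the distribution of a sequence of independent fair coin tosses. A property holds for \emph{almost every} $\mathbf b$ if it holds of the degree of $B$ for all $B$ in some set of measure $1$. Half of the answer does not depend on $A$.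

\begin{lemma}\label{lem:half}
Let $A$ be any set. For almost every $B$ we have $\delta([B],\mathbf a)=\frac12$, and $\delta([Y],\mathbf b)\le\frac12$ for all $Y\in\mathbf a$. For such $B$ we have $H(\mathbf a,\mathbf b)\ge\frac12$, with equality if and only if $\delta([Y],\mathbf a)\le\frac12$ for every set $Y\le_T B$.
\end{lemma}

\begin{proof}
For a fixed set $C$ and random $B$, the bits of $B\bigtriangleup C$ are independent fair coin tosses, so $\delta(B,C)=\frac12$ for almost every $B$ by the strong law of large numbers. The degree $\mathbf a$ is countable, so almost every $B$ satisfies $\delta(B,C)=\frac12$ for all $C\in\mathbf a$. For such $B$ both claims of the first sentence hold. Thus, of the two suprema in $H(\mathbf a,\mathbf b)$, the one over $\mathbf a$ is at most $\frac12$ and the one over $\mathbf b$ is at least $\frac12$. So $H(\mathbf a,\mathbf b)$ equals the supremum over $\mathbf b$, which by Lemma~\ref{lem:coding} is $\sup\{\delta([Y],\mathbf a):Y\le_T B\}$.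
\end{proof}

A degree $\mathbf a$ is \emph{attractive} if $H(\mathbf a,\mathbf b)=\frac12$ for almost every $\mathbf b$, and \emph{dispersive} otherwise. By Lemma~\ref{lem:half}, an attractive degree is as close to a random degree as any degree can be: whatever a random oracle computes, $A$ describes it at least as well as a coin would.

\begin{example}\label{ex:random}
Every 1-random degree is attractive. Recall that $A$ is 1-random relative to $B$ if $A\notin\bigcap_nO_n$ for every uniformly $B$-c.e.\ sequence of open sets with $\mu(O_n)\le2^{-n}$, and 1-random if this holds for $B=\emptyset$. Let $A$ be 1-random. Almost every $B$ is 1-random relative to $A$, and then $A$ is 1-random relative to $B$ by van Lambalgen's theorem. In that case $A\bigtriangleup Y$ obeys the law of large numbers for every $Y\le_T B$, so $\delta(A,Y)=\frac12$, and Lemma~\ref{lem:half} applies.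
\end{example}

At the other extreme, for every $A$ there is a set $Y$ at distance $1$ from all $A$-computable sets: there are countably many of them, and $Y$ can disagree with each one on infinitely many very long intervals. If a random oracle can compute such a $Y$, then $\mathbf a$ is dispersive. This happens for $\mathbf a=\mathbf 0$ (Example~\ref{ex:zero}).

The 1-random sets are typical for measure; their counterparts for category are the generic sets. A set $A$ is \emph{1-generic} if for every c.e.\ set $W$ of finite binary strings some initial segment $\sigma$ of $A$ belongs to $W$ or has no extension in $W$, and a degree is 1-generic if it contains a 1-generic set. The following question comes from \cite{talk}.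

\begin{quote}
\emph{Is every 1-generic degree dispersive?}
\end{quote}

There is a good reason to guess yes. Computations from a generic oracle can be predicted without the oracle: if $\Phi^A$ is total, then every initial segment of $A$ has an extension $\tau$ that makes $\Phi^\tau$ converge on a given long interval, such a $\tau$ is found by a computable search, and genericity forces $A$ to extend infinitely many of the strings so found. One expects a random oracle to diagonalize against these predictions as it does against computable sets. The argument succeeds under one extra hypothesis, which concerns the time that the search takes, and without it the conclusion can fail. A degree $\mathbf a$ is \emph{high} if $\mathbf a'\ge\mathbf 0''$, and a function $g$ \emph{dominates} $f$ if $g(n)\ge f(n)$ for all but finitely many $n$.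

\begin{theorem}\label{thm:main}
There is a 1-generic set whose degree is attractive. In fact, for every $Z\ge_T0''$ there is a 1-generic set $A$ with $A'\equiv_TZ$ whose degree is attractive. Moreover, this $A$ computes a function $g$ such that, for almost every $B$, $g$ dominates every function computable from $B$.
\end{theorem}

\begin{theorem}\label{thm:nonhigh}
If $A$ is 1-generic and not high, then $H(\mathbf a,\mathbf b)=1$ for almost every $\mathbf b$. So every 1-generic degree that is not high is dispersive.
\end{theorem}

\begin{corollary}\label{cor:jumps}
A degree $\mathbf z$ is the jump of an attractive 1-generic degree if and only if $\mathbf z\ge\mathbf 0''$. All 2-generic degrees and all $\Delta^0_2$ 1-generic degrees are dispersive.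
\end{corollary}

Theorem~\ref{thm:main} answers the question in the negative. We do not characterize the high 1-generic degrees that are attractive. We prove Theorem~\ref{thm:nonhigh} first, in Section~\ref{sec:diag}, because it shows what a counterexample must do. Sections~\ref{sec:attr}--\ref{sec:g} prove Theorem~\ref{thm:main} and do not depend on Section~\ref{sec:diag}.

\section{Conventions and standard facts}\label{sec:prelim}

\paragraph{Strings and clopen sets.} A string $\tau\in2^{<\omega}$ \emph{extends} $\sigma$, written $\tau\supseteq\sigma$, if $\sigma$ is an initial segment of $\tau$; equality is allowed. We write $\sigma\prec A$ if $\sigma$ is an initial segment, or \emph{prefix}, of $A$, and $A{\upharpoonright}n$ for the prefix of length $n$. A subset of $2^\omega$ is clopen exactly when membership in it depends on finitely many bits. Fix an effective list $K_0,K_1,\dots$ of all clopen sets. Boolean combinations and the (rational) measures of clopen sets are computable.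

\paragraph{Computations.} Let $(\Phi_e)$ be an effective list of all Turing functionals and let $\varphi_e=\Phi_e^\emptyset$. We write $\Phi^B_{e,s}(x)\downarrow$ if the computation converges in at most $s$ steps with all oracle queries below $s$. A value output within $s$ steps is at most $s$. For a string $\tau$, $\Phi_e^\tau(x)\downarrow$ means convergence in at most $|\tau|$ steps with queries below $|\tau|$; then $\Phi^B_e(x)=\Phi_e^\tau(x)$ for all $B\succ\tau$. The jump $X'=\{e:\Phi_e^X(e)\downarrow\}$ satisfies $X'\not\le_TX$ and decides whether a given $X$-computable search halts. If $(x_n)$ is a uniformly $X$-computable sequence of reals in $[0,1]$, then $\sup_nx_n$ and $\inf_nx_n$ are $X'$-computable, uniformly, because for rational $p$ the oracle $X'$ decides whether some $x_n$ exceeds $p$ and whether some $x_n$ lies below $p$. A set is $\Delta^0_2$ if it is computable from $0'$. \emph{Martin's theorem} states that a degree is high if and only if it computes a function that dominates all computable functions.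

\paragraph{Genericity.} A set $A$ \emph{meets} $W\subseteq2^{<\omega}$ if some prefix of $A$ lies in $W$. If $A$ is 1-generic, $W$ is c.e., and every prefix of $A$ has an extension in $W$, then $A$ meets $W$. The set $A$ is \emph{1-generic relative to $X$} if the definition of 1-genericity holds for all $W$ that are c.e.\ in $X$, and \emph{2-generic} if it is 1-generic relative to $0'$.

\begin{lemma}\label{lem:jump}
If $A$ is 1-generic relative to $X$, then $(A\oplus X)'\equiv_TA\oplus X'$. In particular, if $A$ is 1-generic, then $A'\equiv_TA\oplus0'$.
\end{lemma}

\begin{proof}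
The reduction $A\oplus X'\le_T(A\oplus X)'$ holds for all sets. For the converse, given $e$, let $W$ be the set of strings $\sigma$ such that $\Phi_e^{\sigma\oplus X}(e)$ converges with all queries to the first component below $|\sigma|$. This set is c.e.\ in $X$, so some $\sigma\prec A$ lies in $W$ or has no extension in $W$. The oracle $X'$ decides both conditions, so $A\oplus X'$ finds such a $\sigma$. In the first case $e\in(A\oplus X)'$, and in the second $e\notin(A\oplus X)'$.
\end{proof}

\paragraph{Probability.} We use the following facts. \emph{First Borel--Cantelli lemma:} if $\sum_i\mu(F_i)<\infty$, almost every point lies in only finitely many $F_i$. \emph{Second Borel--Cantelli lemma:} if the $F_i$ are independent and $\sum_i\mu(F_i)=\infty$, almost every point lies in infinitely many $F_i$. \emph{Hoeffding's inequality:} if $S$ is the number of heads in $N$ fair coin tosses, then $\Pr[S>N/2+t]\le e^{-2t^2/N}$ for $t\ge0$. \emph{Kolmogorov's 0--1 law:} a Borel set closed under finite changes of its members has measure $0$ or $1$. \emph{Regularity:} for every Borel set $F$ and $\varepsilon>0$ there is a clopen $K$ with $\mu(F\bigtriangleup K)<\varepsilon$.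

\section{Diagonalizing with a random oracle}\label{sec:diag}

To prove $H(\mathbf a,\mathbf b)=1$ we build one functional $\Gamma$ such that $\Gamma^B$ is far from all $A$-computable sets. The functional may fail on many oracles, as long as it succeeds with positive probability.

\begin{lemma}\label{lem:tail}
Let $A$ be any set and $G$ a Borel set with $\mu(G)>0$. If every $B\in G$ computes a set $Y$ with $\delta(Y,C)=1$ for all $C\le_TA$, then $H(\mathbf a,\mathbf b)=1$ for almost every $\mathbf b$.
\end{lemma}

\begin{proof}
For $B\in G$, Lemma~\ref{lem:coding} gives $\hat Y\in\mathbf b$ with $[\hat Y]=[Y]$, so $\delta([\hat Y],\mathbf a)=1$ and $H(\mathbf a,\mathbf b)=1$. Let $G^*$ be the union, over all finite $F\subseteq\mathbb N$, of the sets $\{B\bigtriangleup F:B\in G\}$. Each map $B\mapsto B\bigtriangleup F$ is a homeomorphism, so $G^*$ is Borel. It is closed under finite changes and contains $G$, so $\mu(G^*)=1$ by the 0--1 law. Every member of $G^*$ has the degree of a member of $G$.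
\end{proof}

Two devices are used. The first is a partition of $\mathbb N$ into rapidly growing intervals $I_q=[d_q,d_{q+1})$, where $d_0=0$ and $d_{q+1}=(q+2)(d_q+1)$. If $Y$ and $C$ disagree at every point of $I_q$, then
\begin{equation}\label{eq:long}
\frac{|(Y\bigtriangleup C)\cap[0,d_{q+1})|}{d_{q+1}}\ge1-\frac{d_q}{d_{q+1}}\ge1-\frac1{q+2},
\end{equation}
so $\delta(Y,C)=1$ if this happens for infinitely many $q$. The second is a supply of biased coins. Fix computable bijections $\langle\cdot,\cdot\rangle$ and $\langle\cdot,\cdot,\cdot\rangle$ of $\mathbb N^2$ and $\mathbb N^3$ onto $\mathbb N$, and let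
\[
P_{k,c}=\{B: B(\langle k,c,u\rangle)=0\text{ for all }u<k+2\}.
\]
For fixed $k$ these events are independent as $c$ varies, and each has measure $2^{-k-2}$.

\begin{example}\label{ex:zero}
We show that $H(\mathbf 0,\mathbf b)=1$ for almost every $\mathbf b$. Reserve the intervals $I_{\langle k,c\rangle}$, $c\in\mathbb N$, for $\varphi_k$. To differ from $\varphi_k$ on such an interval, $\Gamma^B$ must wait for $\varphi_k$ to converge there, and the wait may be endless. The remedy is to gamble: wait only if $B\in P_{k,c}$. This is not yet enough, for if $\varphi_k$ is nowhere defined, then almost every $B$ lies in some $P_{k,c}$ and is stuck. So we open a new gamble only after the previous one could have been settled.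

For fixed $k$ let $c_0=0$, and let $c_{r+1}$ be the least $s>c_r$ such that $\varphi_{k,s}(x)\downarrow\in\{0,1\}$ for all $x\in I_{\langle k,c_r\rangle}$, if there is one. Call the numbers $c_r$ \emph{active for $k$}. To decide whether $c$ is active, compute $c_0<c_1<\cdots$ with every search cut off at $s=c$. On $I_{\langle k,c\rangle}$ let $\Gamma^B=0$ unless $c$ is active for $k$ and $B\in P_{k,c}$; in that case wait for $\varphi_k$ to take values in $\{0,1\}$ on the whole interval and let $\Gamma^B=1-\varphi_k$ there. For each $k$ the wait is endless only for the last active number, if there is one. So $\Gamma^B$ is total outside a set of measure at most $\sum_k2^{-k-2}=\frac12$. If $\varphi_k$ is the characteristic function of a set, there are infinitely many active numbers, almost every $B$ lies in $P_{k,c}$ for infinitely many of them by the second Borel--Cantelli lemma, and \eqref{eq:long} gives $\delta(\Gamma^B,\varphi_k)=1$ when $\Gamma^B$ is total. Lemma~\ref{lem:tail} finishes the proof.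
\end{example}

For a generic $A$ there are two new difficulties. First, $B$ has no access to $A$. We let $\Gamma$ guess a prefix $\sigma$ of $A$, search for $\tau\supseteq\sigma$ making $\Phi_e^\tau$ converge on an interval, and diagonalize against $\Phi_e^\tau$; each guess gets its own interval. Second, when $\sigma$ is not a prefix of $A$ the search may be endless even though $\Phi_e^A$ is total, and wrong guesses occur for every $c$. So the search cannot serve as its own clock, as it did in the example. It has to be cut off by an external computable clock, which must run long enough for the correct guesses infinitely often. The time that the correct guesses need is bounded by an $A$-computable function $w$, and this is where non-highness enters.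

For each $i$ let $T_i(-1)=0$, and let $T_i(r)$ be the least $s>T_i(r-1)$ with $\varphi_{i,s}(x)\downarrow$ for all $x\le r$, undefined if there is none. Then $T_i$ is strictly increasing, its domain is an initial segment of $\{-1,0,1,\dots\}$, it is total if and only if $\varphi_i$ is, and $T_i(r)\ge\varphi_i(r)$ because outputs are bounded by running times. Whether $c$ is a value of $T_i$ is decided, uniformly in $i$, by cutting all searches off at $c$. The values of $T_i$ will be the active numbers, so the clock has to beat $w$ from one of its own values to the next.

\begin{lemma}\label{lem:clock}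
Let $A$ be a set that is not high, and let $w\le_TA$ be strictly increasing with $w(x)>x$. Then there is $i$ such that $T_i$ is total and $T_i(r)\ge w(T_i(r-1))$ for infinitely many $r$.
\end{lemma}

\begin{proof}
Suppose not, and let $\varphi_i$ be total. There is $r_0\ge0$ with $T_i(r)<w(T_i(r-1))$ for all $r>r_0$. Write $w^{(r)}$ for the $r$-fold iterate. Since $w$ is increasing, induction gives $T_i(r)\le w^{(r-r_0)}(T_i(r_0))$ for $r\ge r_0$. Since also $w(x)>x$,
\[
\varphi_i(r)\le T_i(r)\le w^{(r)}(T_i(r_0))\le w^{(r)}(r)\qquad\text{for }r\ge\max(r_0,T_i(r_0)).
\]
So the $A$-computable function $r\mapsto w^{(r)}(r)$ dominates every computable function, and $A$ is high by Martin's theorem.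
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nonhigh}]
We do not know which clock is good, so the strategy $k=\langle e,i\rangle$ works against $\Phi_e$ with the clock $T_i$; a partial clock stops only once, and the gamble absorbs this.

\emph{The functional.} A \emph{task} is a triple $(k,c,\sigma)$ with $|\sigma|\le c$. List the tasks effectively without repetition and identify each with its number $q$. For $q=(k,c,\sigma)$ with $k=\langle e,i\rangle$, let $\tau(q)$ be the length-lexicographically least $\tau\supseteq\sigma$ with $\Phi^\tau_e(x)\downarrow\in\{0,1\}$ for all $x\in I_q$, if there is one. Define $\Gamma^B$ on $I_q$ as follows.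
\begin{itemize}
\item If $B\notin P_{k,c}$, or $c$ is not of the form $T_i(r-1)$ with $r\ge0$, let $\Gamma^B=0$ on $I_q$.
\item If $B\in P_{k,c}$ and $c=T_i(r-1)$, wait for $T_i(r)$ to be defined, and then inspect all strings of length at most $T_i(r)$. If $\tau(q)$ is among them, let $\Gamma^B(x)=1-\Phi_e^{\tau(q)}(x)$ for $x\in I_q$. Otherwise let $\Gamma^B=0$ on $I_q$.
\end{itemize}

\emph{Totality.} For a given $k=\langle e,i\rangle$ the wait is endless only if $T_i$ is not total, $c$ is its last value, and $B\in P_{k,c}$. So $\Gamma^B$ is total outside a set of measure at most $\sum_k2^{-k-2}=\frac12$.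

\emph{Distance one.} Fix $e$ such that $\Phi_e^A$ is the characteristic function of a set. Let $w(c)$ be the least number greater than $c$ and greater than $w(c')$ for all $c'<c$ such that $\Phi_e^{A\upharpoonright w(c)}(x)\downarrow$ for all $x\in I_{(\langle e,i\rangle,c,\sigma)}$, all $i\le c$, and all $\sigma\prec A$ with $|\sigma|\le c$. Only finitely many $x$ are involved, so $w$ is total, and $w\le_TA$. Take $i$ from Lemma~\ref{lem:clock} and let $k=\langle e,i\rangle$. Call a task $q=(k,c,\sigma)$ with this $k$ \emph{timely} if $c=T_i(r-1)$ for some $r\ge0$, $\tau(q)$ exists, and $|\tau(q)|\le T_i(r)$. For each $m$ the set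
\[
V_m=\{\tau(q):q=(k,c,\sigma)\text{ is timely and }c\ge m\}
\]
is c.e. Let $\sigma\prec A$. Choose $r$ with $T_i(r)\ge w(c)$ for $c=T_i(r-1)$, and so large that $c\ge\max(i,m,|\sigma|)$. The string $A{\upharpoonright}w(c)$ extends $\sigma$ and makes $\Phi_e$ converge to values in $\{0,1\}$ on $I_q$ for $q=(k,c,\sigma)$. So $\tau(q)$ exists and $|\tau(q)|\le w(c)\le T_i(r)$. Thus every prefix of $A$ has an extension in $V_m$, and $A$ meets $V_m$ by 1-genericity.

Let $M_e$ be the set of $c$ for which there is a timely task $q=(k,c,\sigma)$ with $\tau(q)\prec A$. Since $A$ meets every $V_m$, the set $M_e$ is infinite, and it does not depend on $B$. If $c\in M_e$ with task $q$ and $B\in P_{k,c}$, then $\Gamma^B=1-\Phi_e^{\tau(q)}=1-\Phi^A_e$ on $I_q$. By the second Borel--Cantelli lemma almost every $B$ lies in $P_{k,c}$ for infinitely many $c\in M_e$. Distinct $c$ give distinct tasks, so \eqref{eq:long} yields $\delta(\Gamma^B,\Phi_e^A)=1$ if $\Gamma^B$ is total.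

Let $G$ be the set of $B$ such that $\Gamma^B$ is total and the Borel--Cantelli conclusion holds for each of the countably many $e$ as above. It is Borel, has measure at least $\frac12$, and satisfies the hypothesis of Lemma~\ref{lem:tail}.
\end{proof}

\begin{remark}
Genericity is used only to meet the sets $V_m$, and non-highness only in Lemma~\ref{lem:clock}. Neither can be dropped. For non-highness this is Theorem~\ref{thm:main}. For genericity, the low basis theorem applied to a nonempty $\Pi^0_1$ class of 1-random sets gives a 1-random $A$ with $A'\equiv_T0'$, and its degree is attractive by Example~\ref{ex:random}.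
\end{remark}

\section{Domination implies attraction}\label{sec:attr}

The functional $\Gamma$ gains its power from waiting for a time that $A$ cannot bound. An oracle that bounds the running times of almost all $B$ at once is immune to this. Call $g:\mathbb N\to\mathbb N$ \emph{a.e.\ dominating} if, for almost every $B$, $g$ dominates every function computable from $B$.

\begin{proposition}\label{prop:dom}
If $A$ computes an a.e.\ dominating function, then $\mathbf a$ is attractive.
\end{proposition}

Cutting a computation $\Phi_e^X(n)$ off after $g(n)$ steps produces a bit that depends only on $X{\upharpoonright}g(n)$, and $A$ knows the joint distribution of these bits. From this knowledge $A$ must produce one set $C$ within $\frac12$ of the outcome for almost all $X$. A majority vote on each bit fails: if the $n$th bit is $X(0)X(1)$ for all $n$, the vote gives $C=\emptyset$, which is at distance $1$ from the outcome with probability $\frac14$. A random $C$ would succeed, and $A$ can imitate it by choosing $C$ block by block, since each block poses a finite problem.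

\begin{lemma}\label{lem:blocks}
Let $g\le_TA$, let $\theta\le_TA$ be a $\{0,1\}$-valued function of pairs $(n,\rho)$ with $|\rho|=g(n)$, and put $\Theta^X(n)=\theta(n,X{\upharpoonright}g(n))$. Then there is $C\le_TA$ with $\delta(\Theta^X,C)\le\frac12$ for almost every $X$.
\end{lemma}

\begin{proof}
Split $\mathbb N$ into consecutive blocks $J_1,J_2,\dots$ with $|J_i|=i^2$, so that $J_i$ starts at $N_i=\sum_{l<i}l^2$. The blocks are long enough to make large deviations summable and short enough that a partial block is negligible. For $\gamma\in2^{J_i}$ let $F_i(\gamma)$ be the set of $X$ such that $\Theta^X$ and $\gamma$ differ at more than $\frac12i^2+i^{3/2}$ points of $J_i$. For fixed $X$ and uniformly random $\gamma$, the number of differences is the number of heads in $i^2$ fair tosses, so Hoeffding's inequality gives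
\[
\Pr\nolimits_\gamma[X\in F_i(\gamma)]\le e^{-2(i^{3/2})^2/i^2}=e^{-2i}.
\]
Integrating over $X$ and exchanging the finite average with the integral, the average of $\mu(F_i(\gamma))$ over $\gamma$ is at most $e^{-2i}$. The sets $F_i(\gamma)$ are clopen and $A$ computes them, so $A$ finds the first $\gamma_i$ minimizing $\mu(F_i(\gamma))$, and $\mu(F_i(\gamma_i))\le e^{-2i}$. Let $C\le_TA$ agree with $\gamma_i$ on $J_i$.

By the first Borel--Cantelli lemma, for almost every $X$ there is $l_0$ with $X\notin F_l(\gamma_l)$ for $l\ge l_0$. For such $X$ and $N_i\le n<N_{i+1}$ with $i\ge\max(l_0,2)$, we bound the errors in the blocks before $J_{l_0}$ by $N_{l_0}$ and those in $J_i$ by $i^2$: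
\[
|(\Theta^X\bigtriangleup C)\cap[0,n)|\le N_{l_0}+\sum_{l<i}\big(\tfrac12l^2+l^{3/2}\big)+i^2\le N_{l_0}+\tfrac12N_i+2i^{5/2}.
\]
Since $n\ge N_i=\frac16(i-1)i(2i-1)\ge\frac1{12}i^3$, dividing by $n$ gives at most $N_{l_0}/n+\frac12+24i^{-1/2}$, which tends to $\frac12$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dom}]
Let $g\le_TA$ be a.e.\ dominating. For each $e$ let $\Theta_e^X(n)=1$ if $\Phi^X_{e,g(n)}(n)\downarrow=1$, and $\Theta^X_e(n)=0$ otherwise. This has the form required in Lemma~\ref{lem:blocks}, which supplies a set $C_{(e)}\le_TA$. Almost every $B$ has the following three properties: $g$ dominates all $B$-computable functions, $\delta(\Theta_e^B,C_{(e)})\le\frac12$ for all $e$, and $B$ is as in Lemma~\ref{lem:half}. Fix such a $B$ and a set $Y=\Phi_e^B$. The function sending $n$ to the least $s$ with $\Phi^B_{e,s}(n)\downarrow$ is $B$-computable, so $g$ dominates it. Hence $Y$ and $\Theta^B_e$ differ at finitely many points, and $\delta(Y,C_{(e)})\le\frac12$. By Lemma~\ref{lem:coding}, $\delta([Y],\mathbf a)\le\frac12$, and Lemma~\ref{lem:half} gives $H(\mathbf a,\mathbf b)=\frac12$.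
\end{proof}

\section{Running times and clopen certificates}\label{sec:times}

It remains to build a 1-generic set that computes an a.e.\ dominating function. We first turn domination into a statement about one sequence of clopen sets. To treat all functionals at once, we read the index off the oracle. Every $X\ne0^\omega$ has the form $0^e1B$ for unique $e$ and $B$; let $t_X(n)$ be the least $s\ge e$ with $\Phi^B_{e,s}(m)\downarrow$ for all $m\le n$, and $t_X(n)=\infty$ if there is none. Let $t_{0^\omega}(n)=\infty$. Put
\[
U_n^s=\{X:t_X(n)>s\},\qquad L=\{X:t_X(n)=\infty\text{ for some }n\},\qquad R=2^\omega\setminus L.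
\]
So $0^e1B\in R$ exactly when $\Phi_e^B$ is total, and $U_n^s$ is the set of oracles that are still unfinished on $[0,n]$ at time $s$. Membership in $U^s_n$ depends only on the first $2s+1$ bits of $X$: if $X$ begins with $0^{s+1}$ then $X\in U_n^s$, and otherwise $X=0^e1B$ with $e\le s$ and only the first $s$ bits of $B$ matter. Thus the $U_n^s$ are uniformly computable clopen sets. They decrease in $s$ and increase in $n$, and
\begin{equation}\label{eq:L}
\bigcap_sU_n^s=\{X:t_X(n)=\infty\}\subseteq L,\qquad R=\bigcap_n\bigcup_s\,(2^\omega\setminus U_n^s).
\end{equation}

\begin{lemma}\label{lem:Ug}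
If almost every $X\in R$ lies in $U_n^{g(n)}$ for only finitely many $n$, then $g$ is a.e.\ dominating.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the null set of exceptional $X\in R$. For each $e$, the map $B\mapsto0^e1B$ scales measure by $2^{-e-1}$, so $\{B:0^e1B\in\mathcal N\}$ is null. Let $B$ avoid these countably many sets and let $f=\Phi^B_e$ be total. Then $X=0^e1B$ lies in $R\setminus\mathcal N$, so $f(n)\le t_X(n)\le g(n)$ for all but finitely many $n$.
\end{proof}

By \eqref{eq:L}, $\mu(U_n^s\cap R)\to0$ as $s\to\infty$. The difficulty is to recognize a stage $s$ at which this measure is small: we see $\mu(U_n^s)$, but not how much of it belongs to oracles in $L$, which never finish. A clopen approximation of $L$ removes the difficulty. Let $\varepsilon_j=16^{-j-1}$, so that $\sum_{i>j}\varepsilon_i=\varepsilon_j/15$.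

\begin{lemma}\label{lem:certs}
There is a $0''$-computable sequence $(c_j)$ such that the clopen sets $C_j=K_{c_j}$ satisfy $\mu(L\bigtriangleup C_j)<\varepsilon_j/5$.
\end{lemma}

\begin{proof}
Let $K$ be clopen. In \eqref{eq:L} the unions over $s$ are increasing and the intersection over $n$ is decreasing, so $\mu(K\cap R)=\inf_n\sup_s\mu(K\setminus U_n^s)$. The suprema are $0'$-computable uniformly in $n$, so $\mu(K\cap R)$ is $0''$-computable, uniformly in $K$. Applying this to $K$ and to its complement, we see that
\[
\mu(L\bigtriangleup K)=\mu(K\cap R)+\big(1-\mu(K)-\mu(R\setminus K)\big)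
\]
is $0''$-computable uniformly in $K$. By regularity some $K_c$ satisfies the strict inequality for $j$, so a $0''$-computable search through all $c$ and all approximations finds one.
\end{proof}

We call $C_j$ the $j$th \emph{certificate}. An oracle that knows the certificates computes an a.e.\ dominating function as follows. Let $g(n)$ be the least $s$ with $\mu(U_n^s\setminus C_n)\le\varepsilon_n$. It exists, because $\mu(U_n^s\setminus C_n)$ decreases to a limit that is at most $\mu(L\setminus C_n)<\varepsilon_n/5$. Then $\mu(U_n^{g(n)}\cap R)\le\varepsilon_n+\mu(C_n\setminus L)\le\frac65\varepsilon_n$, and the first Borel--Cantelli lemma verifies the hypothesis of Lemma~\ref{lem:Ug}. Our plan is to write the certificates into a 1-generic set and to run this argument even though they can only be read with errors.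

\section{The generic set and how it reads itself}\label{sec:A}

Let $(W_j)$ be an effective list of all c.e.\ sets of strings, enumerated uniformly so that at most one string enters $W_j$ at each stage. Let $W_{j,s}$ be the set of strings that have entered by stage $s$; ``first'' refers to the order of entry. Fix $Z\ge_T0''$ and the sequence $(c_j)$ of Lemma~\ref{lem:certs}.

\paragraph{Construction.} We alternate between coding and genericity. Let $\sigma_0$ be the empty string. Given $\sigma_j$, let
\[
\nu_j=\sigma_j{}^\frown Z(j){}^\frown0^{c_j}1.
\]
If $W_j$ contains an extension of $\nu_j$, let $\sigma_{j+1}$ be the first one and put $a_j=1$. Otherwise let $\sigma_{j+1}=\nu_j$ and $a_j=0$. Let $A=\bigcup_j\sigma_j$. Each $\nu_j$ ends in $1$, so $A$ has infinitely many ones.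

\begin{lemma}\label{lem:A}
The set $A$ is 1-generic and $A'\equiv_TZ$.
\end{lemma}

\begin{proof}
For each $j$, either $\sigma_{j+1}\in W_j$, or $\nu_j\prec A$ has no extension in $W_j$. So $A$ is 1-generic, and by Lemma~\ref{lem:jump} it suffices to show $A\oplus0'\equiv_TZ$. Given $\nu_j$, the oracle $0'$ decides whether $W_j$ contains an extension of $\nu_j$, and so computes $\sigma_{j+1}$. Since $Z\ge_T0''$, $Z$ computes the $c_j$ and $0'$, hence the whole construction; so $A\oplus0'\le_TZ$. Conversely, given $\sigma_j$, the oracle $A$ reads $Z(j)$ as the next bit and finds $\nu_j$ by looking for the first $1$ after that bit. So $A\oplus0'$ recovers all $\sigma_j$ and all bits of $Z$.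
\end{proof}

\paragraph{The parse at stage $s$.} Without $0'$, the oracle $A$ does not know whether to wait for a string to enter $W_j$. It guesses that none will until it sees a prefix of itself enter. Let $\sigma_0^s$ be empty. Given $\sigma_j^s\prec A$, let $\nu_j^s$ be the unique prefix of $A$ of the form $\sigma_j^s{}^\frown z{}^\frown0^c1$ with $z$ a single bit, and let $C_j^s=K_c$. If $W_{j,s}$ contains a prefix of $A$ extending $\nu_j^s$, let $\sigma_{j+1}^s$ be the first such prefix and $a_j^s=1$. Otherwise let $\sigma^s_{j+1}=\nu_j^s$ and $a_j^s=0$. All these objects are computable from $A$, $j$ and $s$. Write $a^s{\upharpoonright}j=(a^s_0,\dots,a^s_{j-1})$ and $a{\upharpoonright}j=(a_0,\dots,a_{j-1})$, and call $s$ \emph{$j$-correct} if $a^s{\upharpoonright}j=a{\upharpoonright}j$. Figure~\ref{fig:parse} shows a first wrong guess.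

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.9cm]
\draw[thick] (0,0) -- (13,0) node[right] {$A$};
\draw (2,0) -- (2,0.7) node[above] {$\sigma_j$};
\draw (5,0) -- (5,0.7) node[above] {$\nu_j$};
\draw (9,0) -- (9,0.7) node[above] {$\sigma_{j+1}$};
\draw (12.5,0) -- (12.5,0.7) node[above] {$\nu_{j+1}$};
\node at (3.5,0.35) {\small $Z(j)\,0^{c_j}1$};
\node at (7,0.35) {\small bits supplied by $W_j$};
\node at (10.75,0.35) {\small $Z(j+1)\,0^{c_{j+1}}1$};
\draw[dashed] (2,0) -- (2,-0.7) node[below] {$\sigma_j^s$};
\draw[dashed] (5,0) -- (5,-0.7) node[below] {$\nu_j^s=\sigma^s_{j+1}$};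
\draw[dashed] (7.2,0) -- (7.2,-0.7) node[below] {$\nu_{j+1}^s$};
\node at (6.1,-0.35) {\small $z\,0^c1$};
\end{tikzpicture}
\caption{Endpoints of prefixes of $A$. Above the line: the construction, in a case where $W_j$ supplies an extension $\sigma_{j+1}$ of $\nu_j$. Below: the parse at a stage $s$ that is correct up to $\nu_j$ but precedes the entry of $\sigma_{j+1}$ into $W_j$. The code $c_j$ is read correctly; the next code $c$ is read from bits that were not written as a code.}
\label{fig:parse}
\end{figure}

\begin{lemma}\label{lem:parse}
\begin{itemize}
\item[(a)] If $s$ is $j$-correct, then $\sigma^s_j=\sigma_j$, $\nu_j^s=\nu_j$ and $C_j^s=C_j$.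
\item[(b)] If $s$ is $j$-correct and $a_j^s\ne a_j$, then $a_j^s=0$ and $a_j=1$.
\item[(c)] For each $j$, all sufficiently large $s$ are $j$-correct.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\sigma_j^s=\sigma_j$, then $\nu_j^s=\nu_j$ and $C^s_j=C_j$, because $\nu_j$ is a prefix of $A$ of the required form. So it suffices to prove $\sigma_j^s=\sigma_j$, by induction on $j$. Let $s$ be $(j+1)$-correct; then $\nu_j^s=\nu_j$. If $a_j^s=a_j=0$, then $\sigma_{j+1}^s=\nu_j=\sigma_{j+1}$. If $a_j^s=a_j=1$, then $W_{j,s}$ contains an extension of $\nu_j$, hence the first one, $\sigma_{j+1}$. This string is a prefix of $A$, so it is also the first prefix of $A$ extending $\nu_j$, and $\sigma^s_{j+1}=\sigma_{j+1}$.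

(b) If $a_j^s=1$, then $W_j$ contains an extension of $\nu_j^s=\nu_j$, so $a_j=1$.

(c) Every $s$ is $0$-correct. Suppose that all $s\ge s_0$ are $j$-correct. If $a_j=0$, then $a_j^s=0$ for $s\ge s_0$ by (b). If $a_j=1$, then $a^s_j=1$ for all $s\ge s_0$ with $\sigma_{j+1}\in W_{j,s}$, since $\sigma_{j+1}$ is a prefix of $A$ extending $\nu_j^s=\nu_j$.
\end{proof}

Parts (a) and (b) contain the leverage of the proof: the first wrong guess is always a $0$, and the certificate at that position is still read correctly, because it is written before the extension into $W_j$.

\section{The dominating function}\label{sec:g}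

The natural attempt is to let $g(n)$ be the least $s>g(n-1)$ with $\mu(U_n^s\setminus C_n^s)\le\varepsilon_n$. At $s=g(n-1)+1$ the parse may be wrong at some position $i<n$, and the misread set $C_n^s$ may be the whole space. Then the condition holds vacuously. The first wrong position tends to infinity with $s$, but we have no bound on how slowly, so nothing prevents this from happening for all large $n$.

One can also require $\mu(U_n^s\setminus C_i^s)\le\varepsilon_i$ for every $i<n$ with $a^s_i=0$. The first wrong position $i$ is among these, and $C_i^s=C_i$, so $\mu(U_n^{g(n)}\cap R)\le\frac65\varepsilon_i$. But very many $n$ may share the same first wrong position $i$, and the sum over $n$ need not converge. We therefore bound the \emph{union} of all sets chosen under the same guess.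

Let $g(-1)=-1$. Given $g(m)$ for $m<n$, write $U_m=U_m^{g(m)}$ and
\[
D_j(n,s)=\bigcup\big\{U_m:\ j<m<n,\ a^{g(m)}{\upharpoonright}(j+1)=a^s{\upharpoonright}(j+1)\big\}.
\]
Let $g(n)$ be the least $s>g(n-1)$ such that
\begin{gather}
\mu(U_n^s\setminus C_n^s)\le\varepsilon_n,\tag{G1}\label{eq:G1}\\
\mu\big((D_j(n,s)\cup U_n^s)\setminus C_j^s\big)\le\varepsilon_j\quad\text{for every }j<n\text{ with }a_j^s=0.\tag{G2}\label{eq:G2}
\end{gather}
All sets here are clopen and computable from $A$, so $g$ is partial computable from $A$. Under a wrong guess the conditions may be unsatisfiable; this does no harm, since the search continues until the guess is corrected. The price of \eqref{eq:G2} is paid at the positions with $a_j=0$, where the same set $D_j$ keeps growing and the condition must remain satisfiable forever.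

\begin{example}\label{ex:onewrong}
To see why it does, run the construction with a single nonempty set $W_1$, and suppose that $a_1=1$ and that $\sigma_2$ enters $W_1$ at stage $s_1$. At every stage $C_0^s=C_0$ and $C_1^s=C_1$. For $s<s_1$ all guesses $a_j^s$ are $0$ and the sets $C^s_j$ with $j\ge2$ are misread; for $s\ge s_1$ the parse is correct. Suppose that $g(0),\dots,g(n-1)<s_1$ with $n\ge3$, and that the search for $g(n)$ reaches stage $s_1$. Condition \eqref{eq:G1} for $g(1)$ and condition \eqref{eq:G2} for $g(n-1)$ with $j=1$ give
\[
\mu(U_1\setminus C_1)\le\varepsilon_1,\qquad\mu\big((U_2\cup\dots\cup U_{n-1})\setminus C_1\big)\le\varepsilon_1,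
\]
however large $n$ is. Now let $s\ge s_1$ grow. For $j=0$ we have $D_0(n,s)=U_1\cup\dots\cup U_{n-1}$ and
\[
\Big(D_0(n,s)\cup\bigcap_rU_n^r\Big)\setminus C_0\ \subseteq\ (L\setminus C_0)\cup(C_1\setminus L)\cup(D_0(n,s)\setminus C_1).
\]
The right side has measure below $\frac15\varepsilon_0+\frac15\varepsilon_1+2\varepsilon_1=\frac{27}{80}\varepsilon_0$, so \eqref{eq:G2} holds for $j=0$ once $s$ is large. For $j=1$ nothing is required. For $2\le j<n$ the set $D_j(n,s)$ is empty, since all earlier values were chosen with the guess $0$ at position $1$; the condition reads $\mu(U_n^s\setminus C_j)\le\varepsilon_j$ and holds for large $s$ because $\mu(L\setminus C_j)<\varepsilon_j/5$. The same reason gives \eqref{eq:G1}. This also shows why $D_j$ collects only sets chosen under the current guess: $U_2,\dots,U_{n-1}$ are controlled to precision $\varepsilon_1$, which is small against $\varepsilon_0$ but not against $\varepsilon_j$ for $j\ge2$.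
\end{example}

In general we sort the sets $U_m$ by the position of the first wrong guess. If $g(m)$ is defined, let $\ell(m)$ be the largest $i\le m$ such that $g(m)$ is $i$-correct. By Lemma~\ref{lem:parse}(a),(b), for $i=\ell(m)$,
\begin{equation}\label{eq:ell}
C_i^{g(m)}=C_i,\qquad\text{and if }i<m\text{ then }a^{g(m)}{\upharpoonright}(i+1)=(a_0,\dots,a_{i-1},0).
\end{equation}

\begin{lemma}\label{lem:key}
Let $N\in\mathbb N\cup\{\infty\}$ and suppose that $g(m)$ is defined for all $m<N$. For each $i$, there are only finitely many $m<N$ with $\ell(m)=i$, and the set
\[
E_i=\bigcup\{U_m:m<N,\ \ell(m)=i\}\setminus C_i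
\]
has measure at most $2\varepsilon_i$.
\end{lemma}

\begin{proof}
Let all $s\ge s_0$ be $(i+1)$-correct, by Lemma~\ref{lem:parse}(c). Since $g(m)\ge m$, every $m\ge\max(s_0,i+1)$ has $\ell(m)>i$, which proves finiteness. If $\ell(m)=i$ then $m\ge i$. If $\ell(i)=i$, then \eqref{eq:G1} for $g(i)$ and \eqref{eq:ell} give $\mu(U_i\setminus C_i)\le\varepsilon_i$. Suppose there are $m$ with $i<m<N$ and $\ell(m)=i$, and let $m^*$ be the largest. By \eqref{eq:ell} all these $m$ have the same guess $a^{g(m)}{\upharpoonright}(i+1)$, which ends in $0$. So $U_m\subseteq D_i(m^*,g(m^*))$ for those with $m<m^*$, condition \eqref{eq:G2} for $g(m^*)$ applies with $j=i$, and $C_i^{g(m^*)}=C_i$. Hence the union of these $U_m$, including $U_{m^*}$, has measure at most $\varepsilon_i$ outside $C_i$.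
\end{proof}

For $m<N$ and $i=\ell(m)$ we have $U_m\subseteq E_i\cup C_i$, and therefore
\begin{equation}\label{eq:cover}
U_m\subseteq L\cup E_i\cup(C_i\setminus L),\qquad\mu\big(E_i\cup(C_i\setminus L)\big)\le\tfrac{11}5\varepsilon_i.
\end{equation}

\begin{lemma}\label{lem:total}
The function $g$ is total.
\end{lemma}

\begin{proof}
Suppose $g(m)$ is defined for all $m<n$, and take $N=n$ in Lemma~\ref{lem:key}. Consider only stages $s>g(n-1)$ beyond which all stages are $n$-correct; then $a_j^s=a_j$ for $j<n$ and $C_j^s=C_j$ for $j\le n$. We show that each of the finitely many conditions holds for all large $s$.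

By \eqref{eq:L}, $\mu(U_n^s\setminus C_n)$ decreases to a limit at most $\mu(L\setminus C_n)<\varepsilon_n/5$, which gives \eqref{eq:G1}. For \eqref{eq:G2} let $j<n$ with $a_j=0$. At the stages considered, $D_j(n,s)$ is the fixed set $D$, the union of the $U_m$ with $j<m<n$ and $g(m)$ being $(j+1)$-correct. For each such $m$ we have $j<\ell(m)\le m<n$. By \eqref{eq:L} and \eqref{eq:cover},
\[
\Big(D\cup\bigcap_rU_n^r\Big)\setminus C_j\ \subseteq\ (L\setminus C_j)\cup\bigcup_{j<i<n}\big(E_i\cup(C_i\setminus L)\big),
\]
and the right side has measure at most
\[
\tfrac15\varepsilon_j+\tfrac{11}5\sum_{i>j}\varepsilon_i=\big(\tfrac15+\tfrac{11}{75}\big)\varepsilon_j=\tfrac{26}{75}\varepsilon_j<\varepsilon_j.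
\]
The sets $(D\cup U_n^s)\setminus C_j$ decrease in $s$ to the left side, so their measure is at most $\varepsilon_j$ for large $s$.
\end{proof}

\begin{lemma}\label{lem:null}
Almost every $X\in R$ lies in $U_m$ for only finitely many $m$.
\end{lemma}

\begin{proof}
Take $N=\infty$ in Lemma~\ref{lem:key}. Let $X\in R$ lie in infinitely many $U_m$. Each value of $\ell$ is taken finitely often, so these $m$ give infinitely many values $i=\ell(m)$, and $X\in E_i\cup(C_i\setminus L)$ for each of them by \eqref{eq:cover}, as $X\notin L$. Since $\sum_i\frac{11}5\varepsilon_i<\infty$, the set of such $X$ is null by the first Borel--Cantelli lemma.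
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Z\ge_T0''$ and let $A$ be the set of Section~\ref{sec:A}. It is 1-generic with $A'\equiv_TZ$ by Lemma~\ref{lem:A}. The function $g$ is total and $A$-computable by Lemma~\ref{lem:total}, and a.e.\ dominating by Lemmas~\ref{lem:null} and~\ref{lem:Ug}. The degree of $A$ is attractive by Proposition~\ref{prop:dom}.
\end{proof}

\section{Jumps of attractive generic degrees}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:jumps}]
If $\mathbf z\ge\mathbf 0''$, Theorem~\ref{thm:main} gives an attractive 1-generic degree with jump $\mathbf z$. Conversely, an attractive 1-generic degree $\mathbf a$ is high by Theorem~\ref{thm:nonhigh}, that is, $\mathbf a'\ge\mathbf 0''$.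

For the second statement it suffices, by Theorem~\ref{thm:nonhigh}, to show that the degrees in question are 1-generic and not high. If $A$ is 1-generic and $A\le_T0'$, then $A'\equiv_TA\oplus0'\equiv_T0'$ by Lemma~\ref{lem:jump}, and $0''\not\le_T0'$. If $A$ is 2-generic, then it is also 1-generic, since c.e.\ sets are c.e.\ in $0'$. Lemma~\ref{lem:jump} with $X=\emptyset$ and with $X=0'$ gives $A'\equiv_TA\oplus0'$ and $(A\oplus0')'\equiv_TA\oplus0''$. If $A$ were high, then $0''\le_TA\oplus0'$, and so $(A\oplus0')'\le_TA\oplus0'$, which is impossible.
\end{proof}

\begin{thebibliography}{1}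

\bibitem{talk}
\emph{Coarse computability, the density metric, and Hausdorff distances between Turing degrees},
\texttt{https://web.math.wisc.edu/logic/OW21/talks/Hirschfeldt.pdf}.

\end{thebibliography}
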